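# Three-colorings of prime distance graphs and a single real number

## Prime sets that omit 2 or 3

Let $D$ be a nonempty set of primes; we call it a **prime set**. The **prime distance graph** $G(\mathbb Z,D)$ has the integers as vertices, and $x\sim y$ exactly when $|x-y|\in D$. How many colors does a proper coloring need?

Four always suffice: color $x$ by its residue mod $4$. Two integers of the same color differ by a multiple of $4$, and no prime is a multiple of $4$. So $\chi(G(\mathbb Z,D))\le 4$. We say that $D$ is *class $k$* if $\chi(G(\mathbb Z,D))=k$. Since $D\neq\emptyset$ there is an edge, so $k\in\{2,3,4\}$.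

Two kinds of prime sets are immediate.

* If $2\notin D$, every element of $D$ is odd, and coloring by parity is proper. So $D$ is class $2$.
* If $3\notin D$, no element of $D$ is divisible by $3$, and coloring by the residue mod $3$ is proper. So $D$ is class at most $3$.

Both colorings come from one picture. Wrap $\mathbb Z$ around a circle of circumference $1$ by $x\mapsto tx \bmod 1$, and color $x$ by the arc on which it lands. With $t=\frac12$ or $t=\frac13$, every $d\in D$ moves points of the circle a long way, so $x$ and $x+d$ fall in different arcs. To measure how far points can be moved, write $\|x\|$ for the distance from the real number $x$ to the nearest integer, and put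
$$\kappa(D)=\sup_{t\in\mathbb R}\ \inf_{d\in D}\|td\| .$$
For instance, if $2\notin D$, then $t=\frac12$ gives $\|td\|=\frac12$ for all $d\in D$, so $\kappa(D)=\frac12$, the largest possible value. If $3\notin D$, then $t=\frac13$ gives $\|td\|=\frac13$ for all $d\in D$, so $\kappa(D)\ge\frac13$. In both cases $D$ is not class $4$, and $\kappa(D)\ge\frac13$.

What changes when $2$ and $3$ both lie in $D$? There is no universal $t$ any more, and $\kappa(D)$ may be smaller than $\frac13$. Conjecture 33 of "Coloring Prime Distance Graphs" (https://www.calstatela.edu/sites/default/files/robinson_calstatela_0962n_13127.pdf) says that $\kappa$ still decides. It is true, and proving it is our first goal.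

**Theorem 1.** Let $D$ be a nonempty set of primes. Then $\chi(G(\mathbb Z,D))=4$ if and only if $\kappa(D)<\frac13$.

Since $\chi\le 4$ always, this is the same as
$$\chi(G(\mathbb Z,D))\le 3\iff\kappa(D)\ge\tfrac13 .$$
If $2\notin D$ or $3\notin D$, both sides hold, as we have just seen. So from now on, in the proof of Theorem 1, only the case $2,3\in D$ matters.

In the second half we prove more: $\chi$ equals $\lceil 1/\kappa(D)\rceil$ for every prime set, the equivalence just displayed holds for every nonempty set of positive integers, and there is a version for abelian groups.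

## Rotations that give three-colorings

One direction is the picture above. First we remove the supremum from the definition of $\kappa$.

**Lemma 2.** Let $D$ be a nonempty set of positive integers. The supremum defining $\kappa(D)$ is attained. Hence $\kappa(D)\ge\lambda$ if and only if there is a $t$ with $\|td\|\ge\lambda$ for all $d\in D$.

Proof. The function $\varphi(t)=\inf_{d\in D}\|td\|$ has period $1$, so we may choose $t_n\in[0,1]$ with $\varphi(t_n)\to\kappa(D)$ and, after passing to a subsequence, $t_n\to t$. For each fixed $d$, continuity gives $\|td\|=\lim\|t_nd\|\ge\lim\varphi(t_n)=\kappa(D)$. So $\varphi(t)\ge\kappa(D)$, and therefore $\varphi(t)=\kappa(D)$. $\square$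

(This is the fact that an infimum of continuous functions is upper semicontinuous, and so attains its maximum on a compact set.)

**Proof that $\kappa(D)\ge\frac13$ implies $\chi\le3$.** Take $t$ with $\|td\|\ge\frac13$ for all $d\in D$. Color $x$ by $\lfloor 3\{tx\}\rfloor\in\{0,1,2\}$, where $\{\cdot\}$ is the fractional part. If $x$ and $y$ have the same color, then $\{tx\}$ and $\{ty\}$ lie in the same half-open interval of length $\frac13$, so $\|t(x-y)\|<\frac13$ and $|x-y|\notin D$. $\square$

Here are some sets containing $2$ and $3$, by hand.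

* $D=\{2,3\}$. With $t=\frac15$ we get $\|\frac25\|=\|\frac35\|=\frac25$, so $\chi\le3$. The coloring $\lfloor 3\{x/5\}\rfloor$ is $0,0,1,1,2$, repeated.
* $D=\{2,3,7\}$. Again $t=\frac15$ works, as $\|\frac75\|=\frac25$.
* $D=\{2,3,5\}$. Suppose there is a proper 3-coloring $c$. Among $x,\ x+2,\ x+3,\ x+5$, both $x+2$ and $x+3$ are adjacent to $x$ and to $x+5$, and $x\sim x+5$. So $x+2$ and $x+3$ both get the third color, and $c(x+2)=c(x+3)$. This holds for every $x$, so $c$ is constant, which is absurd. Hence $D$ is class $4$.

Which $t$ are candidates when $2,3\in D$? Replacing $t$ by $-t$ and adding integers, we may take $t\in[0,\frac12]$. There $\|2t\|\ge\frac13$ means $t\in[\frac16,\frac13]$, and $\|3t\|\ge\frac13$ means $t\in[\frac19,\frac29]\cup[\frac49,\frac12]$. So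
$$\|2t\|\ge\tfrac13\ \text{ and }\ \|3t\|\ge\tfrac13\iff t\in[\tfrac16,\tfrac29]\qquad(0\le t\le\tfrac12).\tag{1}$$
For $t$ in this window $5t\in[\frac56,\frac{10}9]$, so $\|5t\|\le\frac16$ and $\kappa(\{2,3,5\})<\frac13$, as Theorem 1 demands.

## Three-colorings that are not rotations

For the converse we are handed a proper 3-coloring and must produce $t$. A first hope is that every proper 3-coloring is, up to renaming colors, of the form $\lfloor 3\{tx+\alpha\}\rfloor$. This is false already for $D=\{2,3\}$.

To see this, color $\mathbb Z$ in blocks of consecutive integers, with colors $0,1,2,0,1,2,\dots$ in cyclic order, each block of length $1$ or $2$, and no two consecutive blocks of length $1$. Let $f(x)$ be an integer-valued count of blocks, increasing by $1$ each time a new block starts, so the color is $f(x)$ mod $3$. Then $f(x+2)-f(x)\in\{1,2\}$, since no block has length $3$. Also $f(x+3)-f(x)\in\{1,2\}$: the value $3$ would need a new block at each of $x+1,x+2,x+3$, making $x+1$ and $x+2$ two consecutive blocks of length $1$. So the coloring is proper for $\{2,3\}$. Now let all blocks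 to the left of $0$ have length $2$, and let the blocks to the right have lengths $2,1,2,1,\dots$. The proportion of $x$ with $c(x+1)\ne c(x)$ tends to $\frac12$ on the left and to $\frac23$ on the right. For a coloring $\lfloor3\{tx+\alpha\}\rfloor$ the two limiting proportions agree (by periodicity if $t$ is rational, by equidistribution if not). So this coloring is not a rotation under any naming of the colors, and $t$ can only be extracted as some kind of average.

So let us try to average. View $c$ as a map to $\mathbb Z/3$. For $d\in D$ the residue $c(x+d)-c(x)$ is nonzero; represent it by $1$ or $2$ and average over $x$. The average $A_d$ lies in $[1,2]$, so $\frac{A_d}3\in[\frac13,\frac23]$. But this gives a separate number for each $d$, and nothing says that the numbers $\frac{A_d}{3}$ are, mod $1$, the multiples $td$ of one $t$. The one $t$ is essential. Take $\{2,3,11,13\}$: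

* $\{2,3,11\}$ has $t=\frac3{14}$, with $\|2t\|=\frac{6}{14}$, $\|3t\|=\frac5{14}$, $\|11t\|=\|\frac{33}{14}\|=\frac5{14}$, all at least $\frac13$.
* $\{2,3,13\}$ has $t=\frac15$, with $\|13t\|=\|\frac{13}5\|=\frac25$.
* For all four, $t\in[\frac16,\frac29]$ by (1), so $11t\in[\frac{11}6,\frac{22}9]$, and $\|11t\|\ge\frac13$ forces $11t\ge\frac73$, that is, $t\in[\frac7{33},\frac29]$. Then $13t\in[\frac{91}{33},\frac{26}9]\subset(\frac83,3)$, so $\|13t\|<\frac13$. No common $t$ exists.

The obstruction is visible. The residues satisfy $c(x+d+d')-c(x)=[c(x+d)-c(x)]+[c(x+d+d')-c(x+d)]$, but the representatives $1,2$ satisfy such relations only mod $3$, and one cannot average residues. We need integers in place of residues, chosen so that the relations hold exactly. If $c$ were the reduction mod $3$ of an integer-valued function $f$ that grows slowly, everything could be read off from the slope of $f$. The presence of $2$ and $3$, which made the problem hard, is what supplies $f$.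

## Lifting the coloring to an integer-valued function

We now prove the remaining direction of Theorem 1. Let $2,3\in D$ and let $c:\mathbb Z\to\mathbb Z/3$ be a proper coloring of $G(\mathbb Z,D)$. We must find $t$ with $\|td\|\ge\frac13$ for all $d\in D$.

**Step 1: the coloring moves around $\mathbb Z/3$ in one direction.** The purpose is to construct $f$. Call a maximal block of consecutive integers of the same color a *run*. Since $2\in D$, $c(x)\neq c(x+2)$, so no run contains three integers, and every run has length $1$ or $2$. Thus $\mathbb Z$ is a two-way infinite sequence of runs.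

Let $A,B,C$ be three consecutive runs, with colors $a,b,c'$. By maximality $a\ne b$ and $b\ne c'$. If $y$ is the last element of $A$ and $B$ has length $\ell\in\{1,2\}$, then $C$ begins at $y+\ell+1$. The difference $\ell+1$ is $2$ or $3$, hence in $D$, so $a\ne c'$. Now $b-a$ and $c'-b$ are elements of $\{1,-1\}\subset\mathbb Z/3$ whose sum $c'-a$ is not $0$, so they are equal. Hence the change of color from one run to the next is the same $\varepsilon\in\{1,-1\}$ along the whole line. Replacing $c$ by $-c$, which is also proper, we may take $\varepsilon=1$. Then $c(x+1)-c(x)\in\{0,1\}$ in $\mathbb Z/3$ for every $x$. Lifting these steps to the integers $0$ and $1$ and summing, we get $f:\mathbb Z\to\mathbb Z$ with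
$$f(0)=0,\qquad f(x+1)-f(x)\in\{0,1\},\qquad f(x)\equiv c(x)-c(0)\pmod 3 .\tag{2}$$

**Step 2: each difference of $f$ is trapped between two multiples of 3.** The purpose is to turn "$\neq0$ mod $3$" into an inequality between integers. Fix $d\in D$ and put $g(x)=f(x+d)-f(x)$. Then
$$g(x+1)-g(x)=\bigl(f(x+d+1)-f(x+d)\bigr)-\bigl(f(x+1)-f(x)\bigr)\in\{-1,0,1\}.$$
Moreover $g(x)\equiv c(x+d)-c(x)\not\equiv0\pmod3$ for all $x$, since $c$ is proper. A sequence of integers that moves by at most $1$ per step and never hits a multiple of $3$ cannot pass from one side of such a multiple to the other. So there is an integer $k=k(d)$ with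
$$g(x)\in\{3k+1,\,3k+2\}\qquad\text{for all }x\in\mathbb Z .\tag{3}$$

**Step 3: averaging gives one slope for all $d$.** The purpose is to convert (3) into a statement about $td$. By (2), $0\le f(N)/N\le1$ for $N\ge1$. So there are integers $N_i\to\infty$ with $f(N_i)/N_i\to s$ for some real $s$. This choice is made once, before any $d$ is considered. Now let $d\in D$. Canceling common terms,
$$\sum_{x=0}^{N-1}\bigl(f(x+d)-f(x)\bigr)=\sum_{y=N}^{N+d-1}f(y)-\sum_{y=0}^{d-1}f(y).\tag{4}$$
For $N\le y<N+d$ we have $f(N)\le f(y)\le f(N)+d$. So the first sum on the right lies between $d\,f(N)$ and $d\,f(N)+d^2$, while the second does not depend on $N$. Divide (4) by $N$ and let $N=N_i\to\infty$: the right side tends to $ds$. By (3) the left side divided by $N$ is always in $[3k+1,3k+2]$. Hence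
$$ds\in[3k(d)+1,\ 3k(d)+2]\qquad\text{for every }d\in D .$$
Put $t=s/3$. Then $td\in[k(d)+\frac13,\,k(d)+\frac23]$, that is, $\|td\|\ge\frac13$, for every $d\in D$. So $\kappa(D)\ge\frac13$, and Theorem 1 is proved. $\blacksquare$

To watch the steps run, take $D=\{2,3,7\}$ and the coloring $0,0,1,1,2$ repeated. Then $f$ takes the values $0,0,1,1,2,3,3,4,4,5,6,6,\dots$ at $0,1,2,\dots$, with $f(x+5)=f(x)+3$ and slope $s=\frac35$. For $d=7$ the values of $g$ at $x=0,\dots,4$ are $4,4,4,5,4$. They are trapped in $\{4,5\}$, so $k(7)=1$, and their mean is $\frac{21}5=7s$. And $t=\frac s3=\frac15$ is the rotation we started from.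

## A finite test for class 4

Combining Theorem 1 with (1) gives a usable form.

**Criterion 3.** A prime set $D$ is class $4$ if and only if $2,3\in D$ and there is no $t\in[\frac16,\frac29]$ with $\|td\|\ge\frac13$ for all $d\in D\setminus\{2,3\}$. If $D$ is finite and contains $2$ and $3$, it suffices to test the finitely many numbers $t=\frac{3k+1}{3d}\in[\frac16,\frac29]$ with $d\in D$ and $k\ge0$ an integer.

Proof. If $2$ or $3$ is missing, $D$ is not class $4$. If $2,3\in D$, then by Theorem 1 and Lemma 2, $D$ is class $4$ exactly when no $t$ satisfies $\|td\|\ge\frac13$ for all $d\in D$. By periodicity and $t\mapsto-t$ we need only consider $t\in[0,\frac12]$, and there (1) replaces the conditions for $2$ and $3$ by $t\in[\frac16,\frac29]$.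

Let $D$ be finite, and suppose that the set of admissible $t\in[0,\frac12]$ is nonempty. It is closed and is contained in $[\frac16,\frac29]$; let $t_0>0$ be its minimum. For each $d$, $t_0$ lies in some interval $[\frac{3k+1}{3d},\frac{3k+2}{3d}]$ with $k\ge0$. If $t_0$ were not the left endpoint for any $d\in D$, then $t_0-\eta$ would be admissible for small $\eta>0$, since $D$ is finite. So $t_0=\frac{3k+1}{3d}$ for some $d\in D$ and some $k$. (The endpoint $\frac16$ is the case $d=2$, $k=0$.) $\square$

## Circular colorings and steps near one half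

Theorem 1 treats $\chi\le 3$ when $2,3\in D$, and there the lift used steps of size $1$, whose behavior was controlled because $2$ and $3$ are in $D$. For a general set of distances, steps of size $1$ are not controlled at all. We only control steps of size $s\in D$. The second half of the lecture builds a lift from those steps alone. The right language is that of circular colorings.

**Definition.** Let $r\ge2$ be real. A *circular $r$-coloring* of a graph with vertex set $V$ is a map $c:V\to\mathbb R/\mathbb Z$ with $\|c(x)-c(y)\|\ge\frac1r$ for every edge $xy$. Put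
$$\chi_c=\inf\{r\ge2:\text{a circular }r\text{-coloring exists}\}.$$

For example, $c(x)=x/5$ is a circular $\frac52$-coloring of $G(\mathbb Z,\{2,3\})$, since $\|\frac25\|=\|\frac35\|=\frac25$. We use three facts.

* A circular $r$-coloring is a circular $r'$-coloring for every $r'\ge r$, as $\frac1{r'}\le\frac1r$.
* A proper $n$-coloring with colors $0,\dots,n-1$ and $n\ge2$ gives the circular $n$-coloring $x\mapsto\mathrm{color}(x)/n$: distinct multiples of $\frac1n$ in $\mathbb R/\mathbb Z$ are at distance at least $\frac1n$.
* A circular $r$-coloring $c$ with $r\le n$, $n$ an integer, gives the proper $n$-coloring $\lfloor nc(x)\rfloor$, with representatives of $c(x)$ in $[0,1)$: if $x$ and $y$ get the same color, then $\|c(x)-c(y)\|<\frac1n\le\frac1r$, so they are not adjacent.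

**Theorem 4.** Let $\Gamma$ be an abelian group and $\emptyset\ne S\subset\Gamma\setminus\{0\}$. Let $X$ be the graph on $\Gamma$ with $x\sim y\iff x-y\in S\cup(-S)$, and let $2\le r<4$. Then $X$ has a circular $r$-coloring if and only if there is a homomorphism $\theta:\Gamma\to\mathbb R/\mathbb Z$ with $\|\theta(s)\|\ge\frac1r$ for all $s\in S$.

For $\Gamma=\mathbb Z$ and $S=D$ the graph is $G(\mathbb Z,D)$, and the homomorphisms $\mathbb Z\to\mathbb R/\mathbb Z$ are the maps $x\mapsto tx$, so $\theta$ is our $t$.

The idea is to center the differences at the point of the circle opposite to $0$. If $c$ is a circular $r$-coloring, then $c(x+s)-c(x)$ is at distance at least $\frac1r$ from $0$, hence at distance at most $\frac12-\frac1r$ from $\frac12$. When $r<4$ this is less than $\frac14$. So the difference has a preferred real lift $\frac12+h_s(x)$ with $h_s(x)$ small, and these lifts turn out to be small enough that going from $x$ to $x+s+s'$ by either route gives exactly the same real number. This exactness is what the representatives $1,2$ lacked.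

We recall two textbook facts.

First, $\mathbb R/\mathbb Z$ is a *divisible* group, and so homomorphisms into it from a subgroup of an abelian group extend to the whole group. For example, the homomorphism $2\mathbb Z\to\mathbb R/\mathbb Z$ sending $2$ to $\beta$ extends to $\mathbb Z$ by sending $1$ to one of the two halves of $\beta$.

Second, abelian groups are *amenable* (von Neumann): there is a translation-invariant mean on the space $\ell^\infty(\Gamma)$ of bounded real functions, that is, a linear functional $M$ with $M(1)=1$, $M(F)\ge0$ whenever $F\ge0$, and $M(F(\cdot+\gamma))=M(F)$ for all $\gamma\in\Gamma$. Consequently $|M(F)|\le\sup|F|$. For $\Gamma=\mathbb Z$ this is a Banach limit. For example, the indicator function of the even integers has mean $\frac12$, because it and its translate by $1$ have the same mean and add up to $1$. The mean replaces the sequence $N_i$ of Step 3.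

## From a circular coloring to a homomorphism

**Proof of Theorem 4.** If $\theta$ exists, put $c=\theta$. For an edge, $x-y=\pm s$ with $s\in S$, so $\|c(x)-c(y)\|=\|\theta(s)\|\ge\frac1r$.

Conversely, let $c$ be a circular $r$-coloring. If we find $\theta$ on the subgroup $\langle S\rangle$ generated by $S$, it extends to $\Gamma$ by divisibility. So we restrict $c$ to $\langle S\rangle$ and assume $\Gamma=\langle S\rangle$. Put $\epsilon=\frac12-\frac1r$, so $0\le\epsilon<\frac14$. For $s\in S$ and $x\in\Gamma$ there is a real number $h_s(x)$ with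
$$c(x+s)-c(x)\equiv\tfrac12+h_s(x)\pmod1,\qquad|h_s(x)|\le\epsilon .\tag{5}$$
It is unique, since two such numbers differ by an integer of absolute value at most $2\epsilon<1$.

**Step 1: the two routes around a square agree exactly.** The purpose is to upgrade a congruence to an equality. The claim is that, for $s,s'\in S$ and $x\in\Gamma$,
$$h_s(x)+h_{s'}(x+s)=h_{s'}(x)+h_s(x+s').\tag{6}$$
By (5), going from $x$ to $x+s+s'$ through $x+s$ gives $c(x+s+s')-c(x)\equiv1+h_s(x)+h_{s'}(x+s)$ mod $1$, and going through $x+s'$ gives $c(x+s+s')-c(x)\equiv1+h_{s'}(x)+h_s(x+s')$. So the two sides of (6) are congruent mod $1$. Each has absolute value at most $2\epsilon<\frac12$. Their difference is therefore an integer of absolute value less than $1$, so it is $0$.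

**Step 2: a lift along all words in the generators.** The purpose is to define a real-valued "total displacement" for every combination of steps, not just single ones. Let $\mathbb Z^{(S)}$ be the free abelian group with basis $(e_s)_{s\in S}$; for $v=\sum_sv_se_s$ put
$$\pi(v)=\sum_sv_s\,s\in\Gamma,\qquad|v|=\sum_sv_s\in\mathbb Z .$$
Consider the maps
$$T_s(x,y)=(x+s,\ y+h_s(x))\qquad\text{on }\Gamma\times\mathbb R .$$
Each is a bijection, with inverse $(x,y)\mapsto(x-s,\,y-h_s(x-s))$. They commute: $T_{s'}T_s(x,y)=(x+s+s',\,y+h_s(x)+h_{s'}(x+s))$ and $T_sT_{s'}(x,y)=(x+s+s',\,y+h_{s'}(x)+h_s(x+s'))$, and these agree by (6). Hence $T^v=\prod_sT_s^{v_s}$ is well defined, with $T^{v+w}=T^wT^v$. All $T_s$ commute with the vertical translations $(x,y)\mapsto(x,y+a)$, hence so do all $T^v$. Therefore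
$$T^v(x,y)=(x+\pi(v),\ y+\Phi(v,x))$$
for a function $\Phi:\mathbb Z^{(S)}\times\Gamma\to\mathbb R$, and $T^{v+w}=T^wT^v$ reads
$$\Phi(v+w,x)=\Phi(v,x)+\Phi(w,x+\pi(v)),\qquad\Phi(e_s,x)=h_s(x).\tag{7}$$
The displacement $\Phi$ computes $c$ up to a parity term:
$$c(x+\pi(v))-c(x)\equiv\Phi(v,x)+\tfrac12|v|\pmod1 .\tag{8}$$
For $v=e_s$ this is (5). For $v=-e_s$ we have $\Phi(-e_s,x)=-h_s(x-s)$, and (5) at $x-s$ gives $c(x-s)-c(x)\equiv-\frac12-h_s(x-s)$, as required. If (8) holds for $v$ and for $w$, adding it for $v$ at $x$ and for $w$ at $x+\pi(v)$ and using (7) gives it for $v+w$. Every element of $\mathbb Z^{(S)}$ is a finite sum of elements $\pm e_s$, so (8) holds for all $v$. The same decomposition gives $|\Phi(v,x)|\le\epsilon\sum_s|v_s|$, so each $\Phi(v,\cdot)$ is bounded.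

**Step 3: relations have constant displacement.** The purpose is to control the elements $v$ with $\pi(v)=0$, that is, the relations among the elements of $S$. Let $\pi(v)=0$ and $s\in S$. Expanding $\Phi(v+e_s,x)=\Phi(e_s+v,x)$ by (7) in both orders,
$$\Phi(v,x)+h_s(x)=h_s(x)+\Phi(v,x+s).$$
So $\Phi(v,x+s)=\Phi(v,x)$ for all $x\in\Gamma$ and $s\in S$. Since $S$ generates $\Gamma$, $\Phi(v,\cdot)$ is constant.

**Step 4: averaging.** The purpose is to replace the $x$-dependent displacement by an additive one. Let $M$ be a translation-invariant mean on $\ell^\infty(\Gamma)$ and put $m(v)=M(\Phi(v,\cdot))$. Applying $M$ to (7), and using invariance for the term translated by $\pi(v)$, we get $m(v+w)=m(v)+m(w)$. So $m:\mathbb Z^{(S)}\to\mathbb R$ is a homomorphism. Since $|h_s|\le\epsilon$, also $|m(e_s)|\le\epsilon$.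

**Step 5: descent to $\Gamma$.** The purpose is to check that the averaged displacement, with its parity term, depends only on $\pi(v)$. Put
$$\tilde\theta(v)=m(v)+\tfrac12|v|\bmod1,$$
a homomorphism $\mathbb Z^{(S)}\to\mathbb R/\mathbb Z$. Let $\pi(v)=0$. By Step 3, $\Phi(v,\cdot)$ is constant, so $m(v)=\Phi(v,0)$. By (8) with $x=0$, $\Phi(v,0)+\frac12|v|\equiv c(0)-c(0)=0$ mod $1$. So $\tilde\theta(v)=0$. Thus $\tilde\theta$ vanishes on the kernel of $\pi$, and $\pi$ is onto $\langle S\rangle=\Gamma$. Hence $\tilde\theta=\theta\circ\pi$ for a homomorphism $\theta:\Gamma\to\mathbb R/\mathbb Z$. Finally $\theta(s)=\tilde\theta(e_s)\equiv\frac12+m(e_s)$ with $|m(e_s)|\le\epsilon=\frac12-\frac1r$, so $\|\theta(s)\|\ge\frac1r$ for all $s\in S$. $\blacksquare$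

The parity term in Step 5 is really needed. For $\Gamma=\mathbb Z$, $S=\{2,3\}$ and $c(x)=x/5$ we have $h_2=\frac25-\frac12=-\frac1{10}$ and $h_3=\frac35-\frac12=\frac1{10}$. The relation $v=3e_2-2e_3$ has $\pi(v)=0$, $|v|=1$ and $\Phi(v,\cdot)=-\frac3{10}-\frac2{10}=-\frac12$. This is not an integer, but it becomes one after adding $\frac12|v|$.

## The circular chromatic number equals $1/\kappa$

**Corollary 5.** Let $D$ be any nonempty set of positive integers and $G=G(\mathbb Z,D)$ the graph on $\mathbb Z$ with $x\sim y\iff|x-y|\in D$.

1. $\chi(G)\le3\iff\kappa(D)\ge\frac13$.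
2. If $\chi_c(G)<4$, then $\chi_c(G)=1/\kappa(D)$.
3. If no element of $D$ is divisible by $4$ (in particular, if $D$ is a prime set), then
$$\chi_c(G)=\frac1{\kappa(D)},\qquad\chi(G)=\Bigl\lceil\frac1{\kappa(D)}\Bigr\rceil .$$
So a prime set is class $2$, $3$ or $4$ according as $\kappa(D)=\frac12$, $\frac13\le\kappa(D)<\frac12$, or $\frac14\le\kappa(D)<\frac13$.

Proof. By Theorem 4 with $\Gamma=\mathbb Z$, $S=D$, and by Lemma 2,
$$\text{for }2\le r<4:\quad G\text{ has a circular }r\text{-coloring}\iff\kappa(D)\ge\tfrac1r .\tag{9}$$

Part 1. By the second and third facts about circular colorings, $\chi(G)\le3$ if and only if a circular $3$-coloring exists. Now use (9) with $r=3$.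

Part 2. Let $\chi_c<4$. For every $r\in(\chi_c,4)$ a circular $r$-coloring exists, by the definition of the infimum and the first fact. So $\kappa(D)\ge\frac1r$ by (9). Letting $r\downarrow\chi_c$ gives $\kappa(D)\ge1/\chi_c>0$. Conversely, let $t$ attain $\kappa(D)$. Then $x\mapsto tx$ is a circular $1/\kappa(D)$-coloring, where $1/\kappa(D)\ge2$ because $\kappa(D)\le\frac12$. So $\chi_c\le1/\kappa(D)$.

Part 3. If no element of $D$ is divisible by $4$, then $t=\frac14$ gives $\|td\|\ge\frac14$ for all $d\in D$, so $\kappa(D)\ge\frac14$. As in Part 2, an optimal $t$ gives a circular $1/\kappa(D)$-coloring, so $\chi_c\le1/\kappa(D)\le4$. If $\chi_c<4$, Part 2 gives $\chi_c=1/\kappa(D)$. If $\chi_c=4$, then $4\le1/\kappa(D)\le4$, so again $\chi_c=1/\kappa(D)$.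

For $\chi$: the circular $1/\kappa(D)$-coloring gives a proper coloring with $\lceil1/\kappa(D)\rceil$ colors, so $\chi\le\lceil1/\kappa(D)\rceil=\lceil\chi_c\rceil$. A proper $\chi$-coloring is a circular $\chi$-coloring (there is an edge, so $\chi\ge2$), hence $\chi_c\le\chi$. As $\chi$ is an integer, $\lceil\chi_c\rceil\le\chi$. So $\chi=\lceil1/\kappa(D)\rceil$. Since $\frac14\le\kappa(D)\le\frac12$, the statement about classes follows by taking ceilings. $\blacksquare$

Two values by hand. For $D=\{2,3\}$ we have $\kappa(D)\ge\frac25$ from $t=\frac15$. If $\|2t\|>\frac25$ with $t\in[0,\frac12]$, then $t\in(\frac15,\frac3{10})$, so $3t\in(\frac35,\frac9{10})$ and $\|3t\|<\frac25$. Hence $\kappa(D)=\frac25$ and $\chi_c=\frac52$.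

For $D=\{2,3,5\}$, $t=\frac17$ gives $\|2t\|=\frac27$, $\|3t\|=\frac37$, $\|5t\|=\frac27$, so $\kappa(D)\ge\frac27$. If $t\in[0,\frac12]$ had all three norms greater than $\frac27$, then $t\in(\frac17,\frac5{14})$ from $d=2$ and $t\in(\frac2{21},\frac5{21})\cup(\frac37,\frac12]$ from $d=3$. So $t\in(\frac17,\frac5{21})$ and $5t\in(\frac57,\frac{25}{21})$, which gives $\|5t\|<\frac27$, a contradiction. Hence $\kappa(D)=\frac27$, $\chi_c=\frac72$ and $\chi=4$.

## Sharpness at $r=4$

Step 1 in the proof of Theorem 4 needed $4\epsilon<1$, that is, $r<4$. At $r=4$ the theorem is false, and multiples of $4$ in $D$ are what spoils it. Let $v_2(d)$ denote the exponent of $2$ in $d$.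

**Proposition 6.** For $j\ge2$ let $D_j=\{d\ge1:v_2(d)\in\{0,j\}\}$. Then
$$\chi(G(\mathbb Z,D_j))=\chi_c(G(\mathbb Z,D_j))=4,\qquad\kappa(D_j)=2^{-(j+1)} .$$
So Theorem 4 fails at $r=4$ even for $\Gamma=\mathbb Z$, a set with $\chi=4$ can have arbitrarily small $\kappa$, and part 3 of Corollary 5 fails without its hypothesis.

**Step 1: four colors suffice.** Color $x$ by the pair $(x\bmod2,\ \lfloor x/2^j\rfloor\bmod2)$. Adding an odd $d$ changes the first bit. If $v_2(d)=j$, then $\lfloor(x+d)/2^j\rfloor=\lfloor x/2^j\rfloor+d/2^j$ with $d/2^j$ odd, so the second bit changes. Hence $\chi\le4$.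

**Step 2: the lower bound for $\kappa$.** Take $t=2^{-(j+1)}$. If $d$ is odd, $td$ is a multiple of $2^{-(j+1)}$ and not an integer, so $\|td\|\ge2^{-(j+1)}$. If $v_2(d)=j$, then $td$ is half an odd integer, so $\|td\|=\frac12$. Hence $\kappa(D_j)\ge2^{-(j+1)}$.

**Step 3: the upper bound for $\kappa$.** We show that $\inf_{d\in D_j}\|td\|\le2^{-(j+1)}$ for every $t$. If $t$ is irrational, then so is $2t$, so the numbers $\{t(2n+1)\}=\{2tn+t\}$, $n\ge0$, are dense in $[0,1]$, and the infimum is $0$. Otherwise let $t=a/b$ in lowest terms, $b\ge1$. If $v_2(b)\le j$, put $d=2^{\,j-v_2(b)}b$; then $v_2(d)=j$, so $d\in D_j$, and $td=2^{\,j-v_2(b)}a$ is an integer. If $v_2(b)\ge j+1$, choose $d\ge1$ with $ad\equiv1\pmod b$; then $d$ is coprime to the even number $b$, hence odd, so $d\in D_j$, and $\|td\|=\frac1b\le2^{-(j+1)}$.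

**Step 4: the chromatic numbers.** Since $\kappa(D_j)\le\frac18<\frac13$, Corollary 5(1) gives $\chi>3$, so $\chi=4$ by Step 1. Then $\chi_c\le\chi=4$. If $\chi_c<4$, Corollary 5(2) would give $\chi_c=1/\kappa(D_j)=2^{j+1}\ge8$, a contradiction. So $\chi_c=4$.

**Step 5: the consequences.** The proper 4-coloring is a circular $4$-coloring, but a homomorphism as in Theorem 4 with $r=4$ would give $\kappa(D_j)\ge\frac14$, which is false; so Theorem 4 fails at $r=4$. As $j$ grows, $\kappa(D_j)=2^{-(j+1)}$ tends to $0$ while $\chi=4$. And $\chi_c=4\ne2^{j+1}=1/\kappa(D_j)$, with $\chi=4\neq\lceil1/\kappa(D_j)\rceil$, so part 3 of Corollary 5 needs its hypothesis. $\blacksquare$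

One can see equation (6) break. Take $j=2$ and let $c(x)=\frac14\bigl(2u+w\bigr)$ with $u\in\{0,1\}$ the residue $x\bmod2$ and $w\in\{0,1\}$ the residue $\lfloor x/4\rfloor\bmod2$. This is the circular $4$-coloring obtained from Step 1, and $5,4\in D_2$. Here $c(0)=0$, $c(4)=\frac14$, $c(5)=\frac34$, $c(9)=\frac24$. With $\epsilon=\frac14$ the numbers in (5) are
$$h_5(0)=\tfrac14,\quad h_4(5)=\tfrac14,\qquad h_4(0)=-\tfrac14,\quad h_5(4)=-\tfrac14 .$$
From $0$ to $9$ through $5$ the displacement is $\frac12$; through $4$ it is $-\frac12$. The two routes agree mod $1$, as they must, but not as real numbers, and there is no longer a well-defined $\Phi$ to average.
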